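# Why each column of a U-turn ice grid contributes a factor $1+y$

## 1. U-turn ice, two-colored loops, link patterns

**Definition (U-turn ASM).** Fix $n\ge1$. Take a grid with $2n$ rows, numbered from top to bottom, and $n$ columns, numbered from left to right. Each row has an external edge on the left. Each column has an external edge at the top and one at the bottom. On the right, for $i=1,\dots,n$, rows $2i-1$ and $2i$ are joined by a *U-turn edge* between their vertices in column $n$. A *U-turn ASM* (UASM) of size $n$, Kuperberg's UASM of order $2n$, is an orientation of all these edges such that every vertex has two incoming and two outgoing arrows, the left external edges point in, the top and bottom external edges point out, and each U-turn carries one consistent orientation, either from row $2i$ to row $2i-1$ or the reverse.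

*Example ($n=1$).* There are two vertices, $(1,1)$ and $(2,1)$. They are joined by a vertical edge $v$ and by the U-turn $U$. Call the external edges $L_1,L_2$ (left), $t$ (top), $d$ (bottom). At $(1,1)$ the arrow of $L_1$ comes in and that of $t$ goes out, so one of $v,U$ comes in and the other goes out. The same holds at $(2,1)$ with $L_2,d$. So $v$ and $U$ form a directed cycle, in one of two directions: there are two UASMs of size 1.

**Definition (coloring).** Call the vertex $(r,c)$ *even* if $r+c$ is even and *odd* otherwise. Every internal edge joins an even to an odd vertex, and so does every U-turn. Color an edge *black* if its arrow points from an even vertex to an odd one, and *white* otherwise. For an external edge, use the parity of its only grid vertex: it is black if its arrow leaves an even vertex or enters an odd one.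

At an even vertex the black edges are the two outgoing ones; at an odd vertex they are the two incoming ones. So the ice rule says exactly that every vertex has two black and two white edges. Conversely, the color of an edge determines its arrow. Orientations obeying the ice rule therefore correspond bijectively to colorings with two black and two white edges at each vertex.

*Example ($n=1$).* $(1,1)$ is even and $(2,1)$ is odd. So $L_1$ is white, $L_2$ black, $t$ black, $d$ white. Of $v,U$, one is black and one is white, in either way.

**Definition (link patterns, loops).** Since each vertex has exactly two black edges, the black edges form vertex-disjoint closed loops and paths ending at black external edges; likewise for white. The external edges are called *terminals*. On each of the left, top and bottom sides the terminals alternate in color, and there are $2n$ of each color. The grid with its U-turns is drawn in a disc with the terminals on the boundary. Black paths are disjoint, so they pair the black terminals into a non-crossing perfect matching, the *black link pattern* $\pi_b$. The white paths give the *white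 link pattern* $\pi_w$. Let $\ell$ be the number of closed loops, black and white together, and let $\#\cap$ be the number of U-turns oriented from row $2i$ to row $2i-1$.

*Example ($n=1$).* If $v$ is black and $U$ white, the black path is $t,v,L_2$ and the white one is $L_1,U,d$. If $v$ is white and $U$ black, the black path is $t,U,L_2$ and the white one is $L_1,v,d$. Both states have $\pi_b=\{tL_2\}$, $\pi_w=\{L_1d\}$ and $\ell=0$. A U-turn from $(2,1)$ to $(1,1)$ goes from odd to even, so it is white; hence $\#\cap=1$ in the first state and $0$ in the second.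

**Definition (refined generating function).** For non-crossing perfect matchings $\pi_b,\pi_w$ of the $2n$ black and the $2n$ white terminals, let $\Psi^V_n(\pi_b,\pi_w,\tau,y)\in\mathbb Z[\tau,y]$ be the sum of $\tau^{\ell}y^{\#\cap}$ over all UASMs of size $n$ with black link pattern $\pi_b$ and white link pattern $\pi_w$.

*Example ($n=1$).* $\Psi_1^V(\{tL_2\},\{L_1d\},\tau,y)=1+y$.

If we forget loops and sum over all link patterns, a result of Kuperberg says that $Z_n^V(y)=\sum_{\pi_b,\pi_w}\Psi^V_n(\pi_b,\pi_w,1,y)$ has an overall factor $(1+y)^n$. One would like to know whether this factor is already present when $\pi_b$ and $\pi_w$ are both prescribed and loops are weighted by an arbitrary $\tau$. The problem, from the slides "Many new conjectures on Fully-Packed Loop configurations", lists as known that $(1+y)^2$ divides $\Psi_n^V(\pi_b,\pi_w,\tau,y)$ for $n\ge2$, and asks us to prove or disprove the following.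

**Conjecture 1.** For every $n$ and all link patterns $\pi_b,\pi_w$ of size $n$ there is a polynomial $\Psi_{\pi_b,\pi_w}(\tau)$, independent of $y$, such that
$$\Psi^V_n(\pi_b,\pi_w,\tau,y)=(1+y)^n\,\Psi_{\pi_b,\pi_w}(\tau).$$

It is true.

**Theorem 1.** For all $n,\pi_b,\pi_w$,
$$\Psi^V_n(\pi_b,\pi_w,\tau,y)=(1+y)^n\,\Psi_{\pi_b,\pi_w}(\tau),\qquad \Psi_{\pi_b,\pi_w}(\tau)=\Psi^V_n(\pi_b,\pi_w,\tau,0)\in\mathbb Z_{\ge0}[\tau].$$
So $\Psi_{\pi_b,\pi_w}(\tau)$ is the loop generating function of the UASMs with link patterns $\pi_b,\pi_w$ all of whose U-turns go from row $2i-1$ to row $2i$.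

The two results recalled above (Kuperberg's, and divisibility by $(1+y)^2$) are not used in the proof.

## 2. The twelve states of size two

Let $n=2$. Write $L_1,\dots,L_4$ for the left terminals, $t_1,t_2$ for the top ones, $d_1,d_2$ for the bottom ones. Let $h_r$ be the edge $(r,1)$–$(r,2)$, let $v_r$ and $v'_r$ be the vertical edges from row $r$ to row $r+1$ in columns 1 and 2, and let $U_1,U_2$ be the U-turns. The terminal colors are
$$L_2,L_4,t_1,d_2\ \text{black},\qquad L_1,L_3,t_2,d_1\ \text{white}.$$
A U-turn from $(2i,2)$ to $(2i-1,2)$ starts at an even vertex, so here $\cap$ means *black*.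

Call *2-gon $i$* the pair consisting of the vertical edge $v'_{2i-1}$ and the U-turn $U_i$; both join $(2i-1,2)$ to $(2i,2)$. If its two edges have the same color, they form a closed loop. If they have different colors, exchanging the two colors gives another state with the same link patterns and the same loops: the black connection between the two vertices is made by the other edge, and likewise the white one.

*2-gon 1 monochromatic.* At $(1,2)$ the edge $t_2$ is white, so the 2-gon must be black. Then $h_1$ is white (at $(1,2)$), and $h_2,v'_2$ are white (at $(2,2)$).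

*2-gon 2 monochromatic.* At $(4,2)$ the edge $d_2$ is black, so the 2-gon must be white. Then $h_4$ is black, and $h_3,v'_2$ are black (at $(3,2)$). The two cases disagree about $v'_2$, so they exclude each other.

*State $\beta$: only 2-gon 1 monochromatic.* So $h_1,h_2,v_2'$ are white. As 2-gon 2 is bichromatic, $(3,2)$ gives $h_3$ black and $(4,2)$ gives $h_4$ white. Going down column 1, we get $v_1$ black, $v_2$ white, $v_3$ black, and $(4,1)$ is consistent. The paths are
$$t_1v_1L_2,\qquad L_4v_3h_3(\text{2-gon }2)d_2,\qquad t_2h_1L_1,\qquad L_3v_2h_2v'_2(\text{2-gon }2)h_4d_1,$$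
and there is one loop, the black 2-gon 1. The free exchange in 2-gon 2 makes this two states.

*State $\alpha$: only 2-gon 2 monochromatic.* So $h_3,h_4,v_2'$ are black. As 2-gon 1 is bichromatic, $h_1$ is black and $h_2$ is white. Then $v_1$ is white, $v_2$ black, $v_3$ white, and $(4,1)$ is consistent. The paths are
$$L_4h_4d_2,\qquad t_1h_1(\text{2-gon }1)v_2'h_3v_2L_2,\qquad L_3v_3d_1,\qquad t_2(\text{2-gon }1)h_2v_1L_1,$$
and there is one loop, the white 2-gon 2. With the free exchange in 2-gon 1 this is two states.

*Both 2-gons bichromatic.* Then $h_1$ is black, $h_4$ is white, and $h_2,h_3$ both have the color opposite to $v_2'$. In column 1, $v_1$ is white, $v_3$ is black, and $v_2$ has the color opposite to $h_2=h_3$. So there are two cases with four states each and no loops. If $h_2,h_3$ are black, the matchings are $\{t_1L_2,\,L_4d_2\}$ and $\{t_2d_1,\,L_1L_3\}$. If they are white, the matchings are $\{t_1d_2,\,L_2L_4\}$ and $\{t_2L_1,\,L_3d_1\}$.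

This makes twelve states and three pairs of link patterns. Each of the last two pairs has $\Psi_2^V=(1+y)^2$. The pair
$$\pi_b=\{t_1L_2,\,L_4d_2\},\qquad \pi_w=\{t_2L_1,\,L_3d_1\}\tag{1}$$
comes from $\alpha$ and $\beta$ only, and
$$\Psi_2^V=\underbrace{\tau(1+y)}_{\alpha}+\underbrace{\tau y(1+y)}_{\beta}=\tau(1+y)^2 .$$
The theorem holds for $n=2$, but the second factor in the last line arises in a curious way: $\alpha$ and $\beta$ have loops of different colors, at different U-turns.

## 3. Rectangular grids, and one factor from flipping a 2-gon

It helps to separate the number of U-turns from the number of columns. Let $N,m\ge1$. Take $2N$ rows and $m$ columns, with rows $2i-1,2i$ joined on the right by U-turns ($1\le i\le N$), the top and bottom external edges pointing out, and the left external edges oriented in an *arbitrary fixed* way. Color as before. Then the top edge of column $j$ is black iff $j$ is odd, and its bottom edge (row $2N$) is black iff $j$ is even.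

**Definition.** $\Phi_{\pi_b,\pi_w}(\tau;x,y)$ is the sum of $\tau^{\ell}x^{\#\text{black U-turns}}y^{\#\text{white U-turns}}$ over configurations with link patterns $\pi_b,\pi_w$. It is homogeneous of degree $N$ in $x,y$.

*Example ($N=2$, $m=1$).* Let $L_1,L_2,L_3$ point in and $L_4$ point out. Then $L_1,L_3,L_4$ are white, $L_2$ is black, $t$ is black and $d$ is white. At $(4,1)$ the edges $L_4,d$ are white, so the lower 2-gon is black, a loop. At $(3,1)$ the edge to $(2,1)$ is then white. At $(2,1)$ this white edge and the black $L_2$ leave one edge of each color to the upper 2-gon, which is free to flip. So for $\pi_b=\{tL_2\}$, $\pi_w=\{L_4d,\,L_1L_3\}$ we get $\Phi=\tau x(x+y)$. There are two U-turns and one column, and the power of $x+y$ is one.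

**Theorem 2.** For all $N,m$, all left boundary conditions and all $\pi_b,\pi_w$, $(x+y)^m$ divides $\Phi_{\pi_b,\pi_w}(\tau;x,y)$ in $\mathbb Z[\tau][x,y]$.

**Theorem 2 implies Theorem 1.** A U-turn from $(2i,m)$ to $(2i-1,m)$ is black iff $(2i,m)$ is even, i.e. iff $m$ is even. So with $N=m=n$ and left edges pointing in, $\Psi_n^V(\pi_b,\pi_w,\tau,y)$ is $\Phi_{\pi_b,\pi_w}(\tau;y,1)$ for $n$ even and $\Phi_{\pi_b,\pi_w}(\tau;1,y)$ for $n$ odd. Here $\Phi$ is homogeneous of degree $n$ and divisible by $(x+y)^n$, so $\Phi=(x+y)^nC(\tau)$ with $C\in\mathbb Z[\tau]$. In both cases $\Psi_n^V=(1+y)^nC(\tau)$. Setting $y=0$ gives $C(\tau)=\Psi_n^V(\pi_b,\pi_w,\tau,0)$, a sum of powers of $\tau$ over the UASMs with $\#\cap=0$. $\square$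

The first thing to try is flips. They do give something in general.

**One factor.** We show that $x+y$ always divides $\Phi$. In the last column, the bottom and top terminals have different colors. So, going up the last column and looking only at the edges *between* double rows, there is a lowest double row whose lower edge $S$ has the color of the bottom terminal and whose upper edge $T$ has the color of the top terminal. I claim that its 2-gon is bichromatic. If both its edges had one color, that color would have to differ from the color of $S$ (otherwise the lower vertex has three equal edges) and from that of $T$; but $S$ and $T$ use both colors. Flipping this 2-gon changes none of the edges between double rows, so the same double row is chosen afterwards, and the flip is an involution without fixed points on the configurations. It preserves link patterns and loops and changes the color of one U-turn. Pairing each configuration with its flip gives a factor $x+y$.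

**Where this stops.** For $n=2$ and the pair (1), the rule chooses 2-gon 1 in $\alpha$ and 2-gon 2 in $\beta$, and yields
$$\Phi=\tau y\,(x+y)+\tau x\,(x+y).$$
In each of $\alpha,\beta$ the other 2-gon is monochromatic and cannot be flipped. The second factor comes from adding a white loop at $U_2$ to a black loop at $U_1$, and no flip of a 2-gon relates these. The argument used only the last column, the one touching the U-turns; the next column does not touch them.

The pair (1) also rules out two refinements that one might hope to prove instead.

**Proposition 4.** Already for $n=2$ the factorization fails (a) if black and white loops get different weights $\tau_b\ne\tau_w$ (then even $(1+y)^2$ need not divide), and (b) if the U-turns get independent weights $y_1,y_2$ (then $(1+y_1)$ need not divide).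

*Proof.* For the pair (1), $\alpha$ has a white loop, $U_2$ white and 2-gon 1 free; $\beta$ has a black loop, $U_1$ black and 2-gon 2 free. By Section 2 there are no other states. So the total is
$$\tau_w(1+y_1)+\tau_b\,y_1(1+y_2).$$
For $y_1=y_2=y$ it is $(1+y)(\tau_w+\tau_by)$, which is divisible by $(1+y)^2$ iff $\tau_b=\tau_w$. For $\tau_b=\tau_w=\tau$ and $y_1=-1$ it equals $-\tau(1+y_2)\ne0$. $\square$

So a proof must use that the two loop weights are equal, and must not work one U-turn at a time.

## 4. One linear form per column: plan

The flip argument attaches the factor to a *column*. This suggests giving column $j$ its own parameter $z_j$ such that three things hold.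

1. At $z_1=\dots=z_m=0$ we recover $\Phi$ (Section 7).
2. Two adjacent columns, with their parameters, can be exchanged without changing whether the sum vanishes (Section 8).
3. For the last column the flip argument survives in the form: if $x[1-z_m]+y[1+z_m]=0$, the sum vanishes. Here $[\cdot]$ is a $q$-number (Section 9).

Then *every* column can be brought to the right edge, so the sum vanishes on $m$ different lines in the $(x,y)$-plane and is divisible by $m$ non-proportional linear forms. As all $z_j\to0$, these forms all tend to $x+y$, and we get $(x+y)^m$ (Section 10). Distinct parameters let us count the factor $m$ times.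

Exchanging columns calls for a Yang–Baxter equation, which must hold for colored diagrams that remember both link patterns. We build it first.

## 5. Networks of two-colored threads

Fix a real $q>1$. For real $u$ put
$$[u]=\frac{q^u-q^{-u}}{q-q^{-1}},\qquad \tau=[2]=q+q^{-1}.$$
The function $[u]$ is odd and strictly increasing, $[u]=0$ iff $u=0$, and $[1]=1$. From here until the last step of the proof, $\tau$ is this number.

**Definition ($P_k$).** $P_k$ is the real vector space with basis all triples consisting of a coloring of $k$ labeled boundary points of a disc by $b,w$, a non-crossing matching of the $b$ points, and a non-crossing matching of the $w$ points. We draw the pairs as *threads*. Black threads may cross white threads freely; only the matchings are recorded.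

*Example.* $P_2$ has the basis {black arc, white arc}. $P_4$ has dimension $10$: two matchings for each of the two constant colorings, and one for each of the six colorings with two $b$ and two $w$.

**Definition (networks).** A planar network consists of discs carrying elements of $P_k$'s, joined by edges that do not cross, inside an outer disc on whose boundary some edges end. To evaluate it, expand multilinearly in basis elements, keep the terms whose colors agree along every edge, replace each closed thread of either color by $\tau$, and record the induced colors and matchings of the outer points.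

Threads of one color never cross, so the result lies in the $P_k$ of the outer points. It is invariant under planar isotopy. Any subnetwork may be replaced by its value: for each choice of basis elements with compatible colors, threads closed inside the subnetwork are counted in the first stage, the other closed threads in the second, and following a thread gives the same endpoints.

*Example.* Let $U(x,y)\in P_2$ be $x\cdot(\text{black arc})+y\cdot(\text{white arc})$. Joining both legs of $U(x,y)$ to the legs of $U(x',y')$ gives the number $\tau(xx'+yy')$.

**Definition (operators).** A network in a box with $k$ bottom and $k$ top legs is an *operator on $k$ strands*. In a product $AB$, $B$ is below $A$. The product is associative, with unit $\mathrm{id}$: $k$ vertical edges, summed over all colors. The reading direction may be rotated: any side may play the role of the bottom.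

**The ice model as a network.** Let $F\in P_4$ be the sum of the six colorings with two $b$ and two $w$ legs, equal colors joined, each with weight 1. Put $F$ at each grid vertex and $U(x,y)$ on each U-turn. At the prescribed terminal colors, the coefficient of this network at $(\pi_b,\pi_w)$ is $\Phi_{\pi_b,\pi_w}(\tau;x,y)$: the choices of terms are the configurations, and loops and U-turns get the right weights. We call it the *ice network*.

## 6. A colored crossing with a parameter

**Definition (crossing).** A crossing is a disc with legs $\mathrm{in}_1,\mathrm{in}_2,\mathrm{out}_2,\mathrm{out}_1$ in counterclockwise order. As an operator on two strands, $\mathrm{in}_1,\mathrm{in}_2$ are the bottom legs from left to right and $\mathrm{out}_1,\mathrm{out}_2$ the top legs from left to right. I always *list* the legs in the order $(\mathrm{in}_1,\mathrm{in}_2,\mathrm{out}_1,\mathrm{out}_2)$. Put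
$$X_u=\sum_{c\in\{b,w\}}\Big([1-u]\,\|_{cc}+[u]\,E_{cc}+\|_{c\bar c}+[u]\,\chi_{c\bar c}\Big),$$
where $\bar c$ is the other color and

* $\|_{cc'}$ joins $\mathrm{in}_1$–$\mathrm{out}_1$ in color $c$ and $\mathrm{in}_2$–$\mathrm{out}_2$ in color $c'$;
* $E_{cc}$ has all legs of color $c$ and joins $\mathrm{in}_1$–$\mathrm{in}_2$ and $\mathrm{out}_1$–$\mathrm{out}_2$;
* $\chi_{c\bar c}$ joins $\mathrm{in}_1$–$\mathrm{out}_2$ in color $c$ and $\mathrm{in}_2$–$\mathrm{out}_1$ in color $\bar c$.

*Example.* $X_0=\mathrm{id}$. In $X_1$ the six terms $E_{bb},E_{ww},\|_{bw},\|_{wb},\chi_{bw},\chi_{wb}$ have weight $1$, and $\|_{bb},\|_{ww}$ have weight $[0]=0$.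

Three properties can be read off. $X_u$ is invariant under exchanging the colors. It is invariant under rotation by $\pi$, that is, under the relabeling $\mathrm{in}_1\leftrightarrow\mathrm{out}_2$, $\mathrm{in}_2\leftrightarrow\mathrm{out}_1$: this sends $\|_{cc'}$ to $\|_{c'c}$ and fixes each $E_{cc}$ and $\chi_{c\bar c}$. And **color conservation** holds: in every term the multisets of in-colors and out-colors agree.

On two strands of equal color, $X_u$ is
$$f_u:=[1-u]+[u]E,\qquad E^2=\tau E .$$

**$q$-identities.** For all real $u,v$:
$$[1+u]-[1-u]=\tau[u]\tag{2}$$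
$$[1-u][1-v]=[1-u-v]+[u][v],\quad\text{in particular } [1-u][1+u]=1-[u]^2\tag{3}$$
$$[1-u][v]+[u][1-v]+\tau[u][v]=[u+v]\tag{4}$$
$$[u+v][1-v]=[u]+[v][1-u-v]\tag{5}$$

*Proof.* With $C(k)=q^k+q^{-k}$ we have $C(-k)=C(k)$, $(q-q^{-1})^2[a][b]=C(a+b)-C(a-b)$, $\tau=C(1)$, $C(1)C(k)=C(k+1)+C(k-1)$ and $\tau[a]=[a+1]+[a-1]$. The last formula is (2). Multiply the others by $(q-q^{-1})^2$ and use $[1]=1$.

For (3), the left side becomes $C(2-u-v)-C(u-v)$, the right side $\big(C(2-u-v)-C(u+v)\big)+\big(C(u+v)-C(u-v)\big)$. The special case is $v=-u$.

For (4), the first two terms on the left give $C(1-u+v)+C(1+u-v)-2C(u+v-1)$, and the third gives $C(u+v+1)+C(u+v-1)-C(u-v+1)-C(u-v-1)$. The sum is $C(u+v+1)-C(u+v-1)$, which is the right side.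

For (5), the left side becomes $C(1+u)-C(u+2v-1)$, and the right side $\big(C(u+1)-C(u-1)\big)+\big(C(1-u)-C(u+2v-1)\big)$. $\square$

Expanding $f_uf_v=[1-u][1-v]+\big([1-u][v]+[u][1-v]+\tau[u][v]\big)E$ with (3), (4), and multiplying $f_v$ by $[u+v]$ with (5), we get
$$f_uf_v=f_{u+v}+[u][v],\qquad [u+v]f_v=[u]+[v]f_{u+v}.\tag{6}$$

**Lemma A (unitarity).** $X_uX_{-u}=[1-u][1+u]\,\mathrm{id}$.

*Proof.* By conservation there are two cases. Equal colors: $f_uf_{-u}=f_0-[u]^2=1-[u]^2$ by (6). Different colors: there is one thread of each color, going from bottom to top, so only the positions matter. In the basis $(bw,wb)$ we get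
$$\begin{pmatrix}1&[u]\\ [u]&1\end{pmatrix}\begin{pmatrix}1&-[u]\\-[u]&1\end{pmatrix}=(1-[u]^2)I .$$
Now use (3). $\square$

**Lemma B (Yang–Baxter).** On three strands, let $X_i(u)$ be $X_u$ on strands $i,i+1$. Then
$$X_1(u)X_2(u+v)X_1(v)=X_2(v)X_1(u+v)X_2(u).$$

*Proof.* Put $s=u+v$. Both sides conserve colors, so the bottom and top triples have the same multiset of colors. Up to exchanging the colors there are two cases.

*Three equal colors.* Here $X_i(u)=[1-u]+[u]E_i$ with $E_i^2=\tau E_i$, $E_1E_2E_1=E_1$, $E_2E_1E_2=E_2$. On both sides the coefficient of $1$ is $[1-u][1-s][1-v]$, that of $E_1E_2$ is $[u][s][1-v]$, and that of $E_2E_1$ is $[1-u][s][v]$. The coefficient of $E_1$ on the right is $[1-v][s][1-u]$. On the left it is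
$$[1-s]\big([1-u][v]+[u][1-v]+\tau[u][v]\big)+[u][s][v]=[s]\big([1-s]+[u][v]\big)=[s][1-u][1-v]$$
by (4) and (3). The coefficient of $E_2$ on the left is $[1-u][s][1-v]$; on the right it is the same expression as just computed, with $u,v$ interchanged, hence also $[s][1-u][1-v]$.

*Two $b$, one $w$.* The white thread joins the only lower $w$ to the only upper $w$. The black points are joined as in $1$ or as in $E$ on two strands, and under composition the black part multiplies as if the white thread were erased. So operators are $3\times3$ matrices over the commutative algebra spanned by $1,E$. In the basis $(wbb,bwb,bbw)$,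
$$X_1(u)=\begin{pmatrix}1&[u]&0\\ [u]&1&0\\0&0&f_u\end{pmatrix},\qquad X_2(u)=\begin{pmatrix}f_u&0&0\\0&1&[u]\\0&[u]&1\end{pmatrix}.$$
First,
$$X_2(s)X_1(v)=\begin{pmatrix}f_s&[v]f_s&0\\ [v]&1&[s]f_v\\ [s][v]&[s]&f_v\end{pmatrix},\qquad X_1(s)X_2(u)=\begin{pmatrix}f_u&[s]&[s][u]\\ [s]f_u&1&[u]\\ 0&[u]f_s&f_s\end{pmatrix}.$$
Multiplying on the left by $X_1(u)$, respectively $X_2(v)$, the left side of the lemma is
$$\begin{pmatrix}f_s+[u][v]&[v]f_s+[u]&[u][s]f_v\\ [u]f_s+[v]&[u][v]f_s+1&[s]f_v\\ [s][v]f_u&[s]f_u&f_uf_v\end{pmatrix}\tag{7}$$
and the right side is
$$\begin{pmatrix}f_uf_v&[s]f_v&[s][u]f_v\\ [s]f_u&1+[u][v]f_s&[u]+[v]f_s\\ [v][s]f_u&[v]+[u]f_s&[u][v]+f_s\end{pmatrix}.$$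
They agree entry by entry, because (6) gives $f_uf_v=f_s+[u][v]$, $[s]f_v=[u]+[v]f_s$ and $[s]f_u=[v]+[u]f_s$. $\square$

The next lemma inverts a crossing sideways.

**Lemma C (crossing unitarity).** Let $u+v=4$; primes denote the legs of $X_v$.

(i) Glue $\mathrm{in}_2$–$\mathrm{in}_1'$ and $\mathrm{out}_2$–$\mathrm{out}_1'$. The result is $[u][v]\,J$, where $J$ consists of two plain edges $\mathrm{in}_1$–$\mathrm{in}_2'$ and $\mathrm{out}_1$–$\mathrm{out}_2'$ with any colors.

(ii) Glue $\mathrm{in}_2$–$\mathrm{out}_2'$ and $\mathrm{out}_2$–$\mathrm{in}_2'$. The result is $[u][v]$ times the plain edges $\mathrm{in}_1$–$\mathrm{out}_1'$ and $\mathrm{out}_1$–$\mathrm{in}_1'$.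

(iii) Glue $\mathrm{in}_1$–$\mathrm{out}_1'$ and $\mathrm{out}_1$–$\mathrm{in}_1'$. The result is $[u][v]$ times the plain edges $\mathrm{in}_2$–$\mathrm{out}_2'$ and $\mathrm{out}_2$–$\mathrm{in}_2'$.

*Proof.* Apply the $\pi$-rotation symmetry to $X_v$ in (i), i.e. relabel $\mathrm{in}_1'\to\mathrm{out}_2'$, $\mathrm{out}_1'\to\mathrm{in}_2'$, $\mathrm{in}_2'\to\mathrm{out}_1'$, $\mathrm{out}_2'\to\mathrm{in}_1'$: this is (ii). Apply it instead to $X_u$ in (i), i.e. relabel $\mathrm{in}_2\to\mathrm{out}_1$, $\mathrm{out}_2\to\mathrm{in}_1$, $\mathrm{in}_1\to\mathrm{out}_2$, $\mathrm{out}_1\to\mathrm{in}_2$: the gluing becomes $\mathrm{out}_1$–$\mathrm{in}_1'$, $\mathrm{in}_1$–$\mathrm{out}_1'$ and the edges become $\mathrm{out}_2$–$\mathrm{in}_2'$, $\mathrm{in}_2$–$\mathrm{out}_2'$, which is (iii). So only (i) needs proof.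

Let $p,p',s,s'$ be the colors of the outer legs $\mathrm{in}_1,\mathrm{out}_1,\mathrm{in}_2',\mathrm{out}_2'$, and let $K$ be the diagram joining $\mathrm{in}_1$–$\mathrm{out}_1$ and $\mathrm{in}_2'$–$\mathrm{out}_2'$. Let $\mu,\mu'$ be the colors of the glued edges $\mathrm{in}_2$–$\mathrm{in}_1'$ and $\mathrm{out}_2$–$\mathrm{out}_1'$. Conservation reads $\{p,\mu\}=\{p',\mu'\}$ and $\{\mu,s\}=\{\mu',s'\}$.

*Case $p\ne p'$.* Then $\mu=p'$, $\mu'=p$, and so $s=p$, $s'=p'$. In each disc the legs $\mathrm{in}_1,\mathrm{out}_1$ have different colors, so both discs are $\chi$, with weights $[u]$ and $[v]$. The threads are $\mathrm{in}_1$–$\mathrm{out}_2$–$\mathrm{out}_1'$–$\mathrm{in}_2'$ and $\mathrm{out}_1$–$\mathrm{in}_2$–$\mathrm{in}_1'$–$\mathrm{out}_2'$. The result is $[u][v]J$.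

*Case $p=p'$.* Then $\mu=\mu'$ and $s=s'$. By color exchange let $p=b$.

Suppose $s=b$. For $\mu=b$ both discs are black, and choosing $\|$ or $E$ in $X_u$ and in $X_v$ gives:

* $\|$ and $\|$: the two glued edges close a loop, $\tau[1-u][1-v]K$;
* $\|$ and $E$: $[1-u][v]K$;
* $E$ and $\|$: $[u][1-v]K$;
* $E$ and $E$: the threads are $\mathrm{in}_1$–$\mathrm{in}_2$–$\mathrm{in}_1'$–$\mathrm{in}_2'$ and similarly for the outs, $[u][v]J$.

For $\mu=w$ both discs are $\|$ with weight 1, and a white loop closes: $\tau K$. By (4) and (3) the coefficient of $K$ is
$$\big([4]-\tau[u][v]\big)+\tau[1-u][1-v]+\tau=[4]+\tau\big([-3]+1\big)=0,$$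
because $\tau[3]=[4]+[2]$ and $[2]=\tau$. So the result is $[u][v]J$.

Suppose $s=w$. Then $J$ does not occur at these outer colors, and we must get $0$. For $\mu=b$, $X_u$ contributes $f_u$, and $X_v$ contributes $\|$ with weight 1, joining $\mathrm{in}_1'$–$\mathrm{out}_1'$. This gives $(\tau[1-u]+[u])K$. For $\mu=w$ the roles are interchanged: $(\tau[1-v]+[v])K$. As $\tau[1-u]=[2-u]+[-u]=[2-u]-[u]$, the sum is $[2-u]+[2-v]=0$, since $2-v=-(2-u)$. $\square$

Here the equality of the loop weights is used: in the case $p=s=b$, with black loops weighing $\tau$, the cancellation requires the white loop to weigh exactly $\tau$.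

The next lemma connects $X$ with the ice vertex $F$: a single $F$ is not needed, a vertically joined pair is.

**Lemma D (fusion).** Let $\Delta\in P_6$ be two $F$'s joined by an edge, the lower one having legs $1,2,3$ at the bottom, the upper one having legs $1,2,3$ at the top. Then $X_1(1)X_2(2)X_1(1)=\tau\Delta$.

*Proof.* Take $u=v=1$, $s=2$ in the proof of Lemma B, so $f_1=E$ and $f_2=-1+\tau E$. For three equal colors, every coefficient computed there contains $[1-u]=0$ or $[1-v]=0$, so the product vanishes; $\Delta$ also vanishes, since $F$ never has three equal legs. For two $b$ and one $w$, look at (7): the entries $f_2+1$ equal $\tau E$, the entries $[2]f_1$ equal $\tau E$, and $f_1f_1=E^2=\tau E$. So all nine entries are $\tau E$. In $\Delta$ with a bottom triple of two $b$ and one $w$, the lower $F$ joins the two $b$ legs, its fourth leg (the middle edge) is $w$, and the $w$ legs are joined. The upper $F$ then has exactly one more $w$ leg, and its two $b$ legs are joined. So for every position of $w$ at the bottom and at the top, the two $w$'s are joined through the middle edge and the $b$'s are joined as in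 $E$, with weight 1. Other color multisets contribute to neither side. Exchange colors for two $w$ and one $b$. $\square$

**Lemma E.** Gluing $U(x,y)$ onto the legs $\mathrm{in}_2,\mathrm{out}_2$ of $X_2$ gives $\tau\,U(y,x)$ on the legs $\mathrm{in}_1,\mathrm{out}_1$.

*Proof.* $U$ forces $\mathrm{in}_2,\mathrm{out}_2$ to have one color, so by conservation $\mathrm{in}_1,\mathrm{out}_1$ have equal colors. Let both be $b$. If the middle color is $b$, the term $\|$ closes a loop and $E$ does not: $x([-1]\tau+[2])=0$. If the middle color is $w$, the disc is $\|$ with weight 1 and a white loop closes: $\tau y$. So the black arc gets $\tau y$, and by color exchange the white arc gets $\tau x$. $\square$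

## 7. From square ice to oriented lines

This step is for inserting parameters: we rewrite the ice network as a network of the same shape, with one crossing $X$ per vertex.

**Definition (straight network).** Let $\varepsilon\in\{\mathsf u,\mathsf d\}^m$ and $z=(z_1,\dots,z_m)\in\mathbb R^m$. In $S_\varepsilon(z;x,y)$ there is, for each $i$, a line $r_i$ that starts at the left terminal of row $2i$ and runs right across columns $1,\dots,m$ to a disc $U(x,y)$. It then runs back left, above $r_i$, as $l_i$, across columns $m,\dots,1$ to the left terminal of row $2i-1$. From bottom to top the order is $r_N,l_N,\dots,r_1,l_1$. Columns are vertical lines. Where a line meets a column of type $\mathsf u$ or $\mathsf d$ with parameter $z$, place the following disc; legs are named by compass directions and listed as $(\mathrm{in}_1,\mathrm{in}_2,\mathrm{out}_1,\mathrm{out}_2)$.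

| type | on $r_i$ | on $l_i$ |
|---|---|---|
| $\mathsf u$ | $X_{1-z}$, $(\mathsf W,\mathsf S,\mathsf N,\mathsf E)$ | $X_{1+z}$, $(\mathsf S,\mathsf E,\mathsf W,\mathsf N)$ |
| $\mathsf d$ | $X_{1+z}$, $(\mathsf N,\mathsf W,\mathsf E,\mathsf S)$ | $X_{1-z}$, $(\mathsf E,\mathsf N,\mathsf S,\mathsf W)$ |

One can think of $r$ as directed right, $l$ left, $\mathsf u$ columns up and $\mathsf d$ columns down; then "in" and "out" are as the directions say, and $\mathrm{in}_1$ is the incoming leg on the left for someone moving with the flow. In each case $\mathrm{in}_1,\mathrm{in}_2,\mathrm{out}_2,\mathrm{out}_1$ is counterclockwise; for instance $\mathsf W,\mathsf S,\mathsf E,\mathsf N$ for type $\mathsf u$ on $r$.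

**Proposition F.** The ice network with U-turn weights $(x,y)$ equals $S_{\mathsf{udud}\cdots}(0;x,y)$ if $m$ is even and $S_{\mathsf{udud}\cdots}(0;y,x)$ if $m$ is odd.

*Proof.* In double row $i$ and column $j$ the two $F$'s form $\Delta=\tau^{-1}X_1(1)X_2(2)X_1(1)$. Write $\mathsf W_{low},\mathsf E_{low},\mathsf W_{up},\mathsf E_{up}$ for the horizontal legs in the lower and the upper row.

*$j$ odd.* Apply Lemma D with bottom legs $(\mathsf W_{low},\mathsf S,\mathsf E_{low})$ and top legs $(\mathsf W_{up},\mathsf N,\mathsf E_{up})$. The lower $X_1(1)$ has $\mathrm{in}_1=\mathsf W_{low}$, $\mathrm{in}_2=\mathsf S$. Its $\mathrm{out}_1$ runs up to the upper $X_1(1)$, and its $\mathrm{out}_2$ goes to $X_2(2)$. So it is a disc with legs $(\mathsf W,\mathsf S,\mathsf N,\mathsf E)$. The upper $X_1(1)$ has $\mathrm{in}_1$ coming from the lower one, $\mathrm{in}_2$ coming from $X_2(2)$, $\mathrm{out}_1=\mathsf W_{up}$ and $\mathrm{out}_2=\mathsf N$. So it is a disc with legs $(\mathsf S,\mathsf E,\mathsf W,\mathsf N)$. These are the type $\mathsf u$ discs at $z=0$. The disc $X_2(2)$ sits to their right. Its $\mathrm{in}_1$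 is joined to the $\mathsf E$ leg of the lower disc, its $\mathrm{out}_1$ to the $\mathsf E$ leg of the upper disc, and $\mathrm{in}_2=\mathsf E_{low}$, $\mathrm{out}_2=\mathsf E_{up}$.

*$j$ even.* Apply Lemma D rotated by $\pi$: in-legs $(\mathsf E_{up},\mathsf N,\mathsf W_{up})$, out-legs $(\mathsf E_{low},\mathsf S,\mathsf W_{low})$. The first $X_1(1)$ has $\mathrm{in}_1=\mathsf E_{up}$, $\mathrm{in}_2=\mathsf N$, $\mathrm{out}_1$ running down to the other $X_1(1)$, and $\mathrm{out}_2$ going to $X_2(2)$: legs $(\mathsf E,\mathsf N,\mathsf S,\mathsf W)$, on the upper row. The other one has $\mathrm{in}_1$ from above, $\mathrm{in}_2$ from $X_2(2)$, $\mathrm{out}_1=\mathsf E_{low}$, $\mathrm{out}_2=\mathsf S$: legs $(\mathsf N,\mathsf W,\mathsf E,\mathsf S)$, on the lower row. These are the type $\mathsf d$ discs at $z=0$. The disc $X_2(2)$ sits to their *left*. Its $\mathrm{in}_1$ is joined to the $\mathsf W$ leg of the upper disc, its $\mathrm{out}_1$ to the $\mathsf W$ leg of the lower disc, and $\mathrm{in}_2=\mathsf W_{up}$, $\mathrm{out}_2=\mathsf W_{low}$.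

*Removing the extra discs.* In each double row, between columns $2k-1$ and $2k$, there are two discs $X_2$. Prime the one from column $2k$. The lower edge glues $\mathrm{in}_2$–$\mathrm{out}_2'$ and the upper edge glues $\mathrm{out}_2$–$\mathrm{in}_2'$. By Lemma C(ii) with $2+2=4$, they equal $[2][2]=\tau^2$ times the plain edges $\mathrm{in}_1$–$\mathrm{out}_1'$ and $\mathrm{out}_1$–$\mathrm{in}_1'$. These are plain horizontal edges in the lower and in the upper row. The factor $\tau^2$ cancels the two factors $\tau^{-1}$ of the two columns. Between columns $2k$ and $2k+1$ there is no extra disc. If $m$ is even, we are done. If $m$ is odd, the last column leaves one disc $X_2$ in front of each U-turn, with $\mathrm{in}_2,\mathrm{out}_2$ glued to $U(x,y)$. By Lemma E it turns $U(x,y)$ into $\tau U(y,x)$, and $\tau$ cancels the remaining $\tau^{-1}$. $\square$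

**Terminal colors and $Z_\varepsilon$.** From now on a $\mathsf u$ column has bottom terminal $w$ and top terminal $b$, and a $\mathsf d$ column has bottom terminal $b$ and top terminal $w$. For $\varepsilon=\mathsf{udud}\cdots$ these are exactly the terminal colors of the ice model. Fix any coloring of the left terminals. Let $Z_\varepsilon(z;x,y)$ be the component of $S_\varepsilon(z;x,y)$ with these terminal colors. Its coefficients, one for each pair $(\pi_b,\pi_w)$, are homogeneous polynomials of degree $N$ in $x,y$, with coefficients continuous in $z$.

*Example ($N=m=1$).* With left terminals $b$ (row 2) and $w$ (row 1), the computation in Lemma H below gives $Z_{\mathsf u}(z;x,y)=x[1-z]+y[1+z]$ times one diagram. At $z=0$ this is $x+y$, in agreement with the two states of size 1.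

## 8. Exchanging adjacent columns

In this section, and in Corollary I and Theorem 3 below, the $z_j$ are **nonzero, pairwise distinct, and $|z_j|<\tfrac14$**.

A *column* here means a type with its parameter and its terminal colors. Let $c$ (left, parameter $z$) and $c'$ (right, parameter $z'$) be adjacent columns. We want a disc $Y$ that crosses them. It has legs $BL,BR,TL,TR$ (bottom left, bottom right, top left, top right). Below $Y$ the columns stand in the order $(c,c')$, above it in the order $(c',c)$. We claim that $Y$ can be chosen so that for each of the lines $r$ and $l$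
$$[\,Y\text{ below the line, columns in order }(c',c)\,]=[\,\text{columns in order }(c,c'),\ Y\text{ above the line}\,].\tag{8}$$

**Step 1: two $\mathsf u$ columns.** This step proves (8) for $\mathsf{uu}$ directly from Yang–Baxter. Take $Y=X_{z-z'}$ with legs $(BL,BR,TL,TR)$.

*Through $r$.* Read from bottom to top, with bottom legs $(\mathsf W,BL,BR)$ and top legs $(TL,TR,\mathsf E)$. A $\mathsf u$ disc on $r$ takes the line and the column in as left and right strands and puts the column out on the left. With $Y$ below, $Y$ acts on strands 2, 3; then $r$ meets $c'$ on strands 1, 2, then $c$ on strands 2, 3. With $Y$ above, $r$ meets $c$ on strands 1, 2, then $c'$ on strands 2, 3, and then $Y$ acts on strands 1, 2. So (8) reads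
$$X_2(1-z)X_1(1-z')X_2(z-z')=X_1(z-z')X_2(1-z')X_1(1-z),$$
which is Lemma B with parameters $z-z'$ and $1-z$ (in the roles of $u,v$), since their sum is $1-z'$.

*Through $l$.* Bottom legs $(BL,BR,\mathsf E)$, top legs $(\mathsf W,TL,TR)$; the line comes from the right. With $Y$ below, $Y$ acts on strands 1, 2, then $l$ meets $c$ on strands 2, 3, then $c'$ on strands 1, 2. With $Y$ above, $l$ meets $c'$ on strands 2, 3, then $c$ on strands 1, 2, then $Y$ acts on strands 2, 3. So (8) reads
$$X_1(1+z')X_2(1+z)X_1(z-z')=X_2(z-z')X_1(1+z)X_2(1+z'),$$
which is Lemma B with parameters $1+z'$ and $z-z'$, whose sum is $1+z$.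

**Step 2: two $\mathsf d$ columns.** This step obtains $\mathsf{dd}$ by rotating the two identities of Step 1 by $\pi$. By the table, a type $\mathsf u$ disc on $r$, $X_{1-z}$ with legs $(\mathsf W,\mathsf S,\mathsf N,\mathsf E)$, becomes $X_{1-z}$ with legs $(\mathsf E,\mathsf N,\mathsf S,\mathsf W)$, the type $\mathsf d$ disc on $l$. A type $\mathsf u$ disc on $l$, $X_{1+z}$ with legs $(\mathsf S,\mathsf E,\mathsf W,\mathsf N)$, becomes $X_{1+z}$ with legs $(\mathsf N,\mathsf W,\mathsf E,\mathsf S)$, the type $\mathsf d$ disc on $r$. Parameters do not change. The disc $Y$ becomes $X_{z-z'}$ with legs $(TR,TL,BR,BL)$, and by the $\pi$-symmetry of $X$ this is $X_{z-z'}$ with legs $(BL,BR,TL,TR)$. Finally "$Y$ below, columns $(c',c)$" becomes "$Y$ above, columns $(c,c')$" and vice versa. So the identity through $r$ becomes (8) through $l$, and the identity through $l$ becomes (8) through $r$, with $Y=X_{z-z'}$, legs $(BL,BR,TL,TR)$.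

**Step 3: a $\mathsf u$ column left of a $\mathsf d$ column, line $r$.** This step finds $Y$ for $\mathsf{ud}$. Now $c$ runs up and $c'$ runs down, so $Y$ has ins $BL$ (from $c$) and $TL$ (from $c'$). Take
$$Y=X_a,\qquad a=2+z'-z,\qquad\text{legs }(TL,BL,TR,BR).$$
Read from left to right, strands numbered from top to bottom: inputs $(TL,\mathsf W,BL)$, outputs $(TR,\mathsf E,BR)$.

*$Y$ below, columns $(c',c)$.* First $r$ meets $c'$: the disc $X_{1+z'}$ has $\mathrm{in}_1=\mathsf N$ on strand 1 and $\mathrm{in}_2=\mathsf W$ on strand 2, and puts out $\mathsf E$ on strand 1 and $\mathsf S$ on strand 2. Then $Y$ acts on strands 2, 3, and sends $c$ up on strand 2. Then $r$, on strand 1, meets $c$, on strand 2, in the disc $X_{1-z}$ with $\mathrm{in}_1=\mathsf W$, $\mathrm{in}_2=\mathsf S$. The product is $X_1(1-z)X_2(a)X_1(1+z')$.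

*$Y$ above, columns $(c,c')$.* First $r$ meets $c$ on strands 2, 3; the outgoing $\mathsf N$ leg is on strand 2 and $\mathsf E$ on strand 3. Then $Y$ acts on strands 1, 2, and sends $c'$ down on strand 2. Then $c'$, on strand 2, meets $r$, on strand 3. The product is $X_2(1+z')X_1(a)X_2(1-z)$.

They are equal by Lemma B with parameters $1-z$ and $1+z'$, whose sum is $a$.

**Step 4: the same pair, line $l$.** This step passes the *same* $Y$ through $l$. Lemma B does not apply directly. Around the boundary of the picture, in counterclockwise order, the legs are $\mathsf W$ (out), $BL$ (in), $BR$ (out), $\mathsf E$ (in), $TR$ (out), $TL$ (in). Ins and outs alternate, so there is no reading direction in which the three ins are on one side; for $r$ there was one. The way around is to pass $Y$ through an auxiliary line, directed to the right like $r$, that is inverse to $l$.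

Let $h$ be a horizontal line that crosses $c$ by $Q=X_{-1-z}$ with legs $(\mathsf W,\mathsf S,\mathsf N,\mathsf E)$ and crosses $c'$ by $P=X_{3+z'}$ with legs $(\mathsf N,\mathsf W,\mathsf E,\mathsf S)$. The leg conventions are those for $r$, and $(-1-z)+(3+z')=a$. So the computation of Step 3, with Lemma B at the parameters $-1-z$ and $3+z'$, shows that $Y$ passes through $h$ as in (8).

*The inverses.* Read from bottom to top. Regard $Q,P$ as two-strand operators from bottom legs $(\mathsf W,\mathsf S)$ to top legs $(\mathsf N,\mathsf E)$. Let $\tilde Q=X_{1+z}$ with legs $(\mathsf S,\mathsf E,\mathsf W,\mathsf N)$ and $\tilde P=X_{1-z'}$ with legs $(\mathsf E,\mathsf N,\mathsf S,\mathsf W)$ be the discs on $l$ at $c$ and $c'$. Regard them as two-strand operators from bottom legs $(\mathsf S,\mathsf E)$ to top legs $(\mathsf W,\mathsf N)$.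

* $Q\tilde Q=X_{-1-z}X_{1+z}$ and $\tilde QQ=X_{1+z}X_{-1-z}$. Both are $[-z][2+z]\,\mathrm{id}$ by Lemma A.
* $P\tilde P$: the top legs $\mathsf W,\mathsf N$ of $\tilde P$ (its $\mathrm{out}_2,\mathrm{in}_2$) are glued to the bottom legs $\mathsf W,\mathsf S$ of $P$ (its $\mathrm{in}_2,\mathrm{out}_2$). Since $(3+z')+(1-z')=4$, Lemma C(ii) gives $[3+z'][1-z']$ times the plain edges $\mathrm{in}_1$–$\mathrm{out}_1$ ($\mathsf E$ of $\tilde P$ to $\mathsf E$ of $P$) and $\mathrm{out}_1$–$\mathrm{in}_1$ ($\mathsf S$ of $\tilde P$ to $\mathsf N$ of $P$). That is $[3+z'][1-z']\,\mathrm{id}$.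
* $\tilde PP$: the top legs $\mathsf N,\mathsf E$ of $P$ (its $\mathrm{in}_1,\mathrm{out}_1$) are glued to the bottom legs $\mathsf S,\mathsf E$ of $\tilde P$ (its $\mathrm{out}_1,\mathrm{in}_1$). Lemma C(iii) gives $[3+z'][1-z']$ times the plain edges $\mathrm{in}_2$–$\mathrm{out}_2$ ($\mathsf W$ of $P$ to $\mathsf W$ of $\tilde P$) and $\mathrm{out}_2$–$\mathrm{in}_2$ ($\mathsf S$ of $P$ to $\mathsf N$ of $\tilde P$). That is again $[3+z'][1-z']\,\mathrm{id}$.

*Three strands.* Let lower indices $1,2$ mean action on strands $(1,2)$, $(2,3)$, and put
$$A=P_2Q_1,\qquad B=Q_2P_1,\qquad \tilde A=\tilde Q_1\tilde P_2,\qquad \tilde B=\tilde P_1\tilde Q_2.$$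
Here $A$ (resp. $B$) is $h$ passing from left to right through columns in the order $(c,c')$ (resp. $(c',c)$), from $(\mathsf W,BL,BR)$ to $(TL,TR,\mathsf E)$. Likewise $\tilde A$ (resp. $\tilde B$) is $l$ passing from right to left through columns in the order $(c,c')$ (resp. $(c',c)$), from $(BL,BR,\mathsf E)$ to $(\mathsf W,TL,TR)$. With
$$\kappa=[-z][2+z][3+z'][1-z'],$$
which is nonzero because $z\ne0$ and $|z|,|z'|<\frac14$, we get
$$A\tilde A=P_2Q_1\tilde Q_1\tilde P_2=\kappa\,\mathrm{id},\qquad \tilde BB=\tilde P_1\tilde Q_2Q_2P_1=\kappa\,\mathrm{id}.$$
The passage of $Y$ through $h$ reads $BY_2=Y_1A$, where $Y_1,Y_2$ are $Y$ acting, as an operator from $(BL,BR)$ to $(TL,TR)$, on strands $(1,2)$, $(2,3)$. Multiply by $\tilde B$ on the left and by $\tilde A$ on the right: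
$$\kappa\,Y_2\tilde A=\tilde BBY_2\tilde A=\tilde BY_1A\tilde A=\kappa\,\tilde BY_1 .$$
Hence $\tilde BY_1=Y_2\tilde A$, which is (8) through $l$.

**Step 5: through all lines.** This step turns the local identity into one for the whole network. Move $Y$ successively through $r_N,l_N,\dots,r_1,l_1$. In each of the cases $\mathsf{uu},\mathsf{dd},\mathsf{ud}$,
$$S_{(\dots c',c\dots)}\ \text{with }Y\text{ at the bottom}\;=\;S_{(\dots c,c'\dots)}\ \text{with }Y\text{ on top}.\tag{9}$$

**Lemma G.** In each of the cases $\mathsf{uu},\mathsf{dd},\mathsf{ud}$: $Z_{(\dots c,c'\dots)}=0$ if and only if $Z_{(\dots c',c\dots)}=0$ (same $x,y$).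

*Proof.* *$\mathsf{uu}$.* Restrict (9) to outer bottom legs $w,w$ and outer top legs $b,b$ at the two columns, and to the prescribed colors elsewhere. By conservation $Y$ at the bottom has all legs $w$, and $Y$ on top has all legs $b$. So the left side is $Z_{(\dots c',c\dots)}$ with $f_{z-z'}$ glued to its two bottom $w$ legs, and the right side is $Z_{(\dots c,c'\dots)}$ with $f_{z-z'}$ glued to its two top $b$ legs. Gluing $f_u$ is an invertible linear operation, since gluing also $f_{-u}$ gives the factor $f_uf_{-u}=[1-u][1+u]$, which is nonzero for $u=z-z'$ because $|u|<\frac12$. So each side vanishes iff the corresponding $Z$ does.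

*$\mathsf{dd}$.* The same with $b,w$ exchanged.

*$\mathsf{ud}$.* Restrict (9) to outer bottom legs $BL=w$ (from $c$), $BR=b$ (from $c'$) and outer top legs $TL=w$ (from $c'$), $TR=b$ (from $c$). Recall that $Y=X_a$ has legs $(TL,BL,TR,BR)$. For $Y$ at the bottom, $\mathrm{in}_2=BL=w$ and $\mathrm{out}_2=BR=b$ differ, so conservation forces $\mathrm{in}_1=TL=b$ and $\mathrm{out}_1=TR=w$. The only term is $\chi$, with weight $[a]$; it joins $BL$–$TR$ and $BR$–$TL$. For $Y$ on top, $\mathrm{in}_1=TL=w$ and $\mathrm{out}_1=TR=b$ differ, which forces $BL=b$, $BR=w$, and again $\chi$ with weight $[a]$. In both cases the inner colors are the prescribed terminal colors of $c$ and $c'$ in their new positions. So (9) reads $[a]Z_{(\dots c',c\dots)}=[a]Z_{(\dots c,c'\dots)}$, after the evident identification of terminals (two adjacent terminals of different colors are interchanged, which affects neither matching). And $[a]\ne0$, since $a>1$. $\square$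

The case of a $\mathsf d$ column to the left of a $\mathsf u$ column is the $\mathsf{ud}$ equivalence read backwards. So the statement "$Z=0$" can be transported across any adjacent transposition of columns, where type, parameter and terminal colors move with the column.

## 9. The last column with its parameter

Now we redo the flip argument of Section 3 with $X$ in place of $F$.

**Lemma H.** If $x[1-z_m]+y[1+z_m]=0$, then $Z_\varepsilon(z;x,y)=0$.

*Proof.* Write $z=z_m$. Consider the block formed by one double row at the last column together with its U-turn. Its legs are $W_r$ (lower left), $W_l$ (upper left), $S$ (bottom), $T$ (top); I use the same letters for their colors. Let $\mu$ be the color of the middle vertical edge and $\nu$ that of the U-turn.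

*Type $\mathsf u$, with $S=w$, $T=b$.* Conservation in the lower and the upper disc reads $\{W_r,w\}=\{\mu,\nu\}=\{W_l,b\}$, so $W_r=b$, $W_l=w$ and $\{\mu,\nu\}=\{b,w\}$.

* $\nu=w$, $\mu=b$. In the lower disc, $\mathrm{in}_1=W_r=b$ and $\mathrm{out}_1=\mu=b$: it is $\|$, weight $1$. In the upper disc, $\mathrm{in}_1=\mu=b$ and $\mathrm{out}_1=W_l=w$: it is $\chi$, weight $[1+z]$. Contribution $y[1+z]$.
* $\nu=b$, $\mu=w$. In the lower disc, $\mathrm{in}_1=b$ and $\mathrm{out}_1=w$: it is $\chi$, weight $[1-z]$. In the upper disc, $\mathrm{in}_1=w$ and $\mathrm{out}_1=w$: it is $\|$, weight 1. Contribution $x[1-z]$.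

In both cases the threads are $W_r$–$T$ (black) and $S$–$W_l$ (white). So the block is $x[1-z]+y[1+z]=0$ times this diagram.

*Type $\mathsf d$, with $T=w$, $S=b$.* The lower disc is $X_{1+z}$ with $(\mathrm{in}_1,\mathrm{in}_2,\mathrm{out}_1,\mathrm{out}_2)=(\mu,W_r,\nu,S)$, and the upper one is $X_{1-z}$ with $(\nu,T,\mu,W_l)$. Conservation reads $\{\mu,W_r\}=\{\nu,b\}$ and $\{\nu,w\}=\{\mu,W_l\}$. If $\mu\ne\nu$, the first gives $\mu=b$, so $\nu=w$, and the second becomes $\{w,w\}=\{b,W_l\}$, which is impossible. So $\mu=\nu$, $W_r=b$, $W_l=w$.

* $\nu=b$. The upper disc is $\|$, weight 1, joining its $\mathsf E$ leg to the middle edge and $T$–$W_l$. The lower disc is all black: $[-z]\|+[1+z]E$. Its $\|$ term joins the middle edge to the $\mathsf E$ leg, so a black loop closes through the U-turn, and it joins $W_r$–$S$. Its $E$ term joins $W_r$ to the middle edge and the $\mathsf E$ leg to $S$; through the upper disc and the U-turn this again joins $W_r$–$S$. Contribution $x(-\tau[z]+[1+z])=x[1-z]$ by (2).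
* $\nu=w$. The lower disc is $\|$, weight 1, joining the middle edge to its $\mathsf E$ leg and $W_r$–$S$. The upper disc is all white: $[z]\|+[1-z]E$. Its $\|$ term closes a white loop and joins $T$–$W_l$. Its $E$ term joins the $\mathsf E$ leg to $T$ and the middle edge to $W_l$, hence again $T$–$W_l$. Contribution $y(\tau[z]+[1-z])=y[1+z]$ by (2).

The threads are always $W_r$–$S$ (black) and $T$–$W_l$ (white). So the block is again $x[1-z]+y[1+z]=0$ times one diagram.

*All double rows.* Sum over the colors of the edges of column $m$ between consecutive double rows. If the type is $\mathsf u$, the color is $w$ at the bottom and $b$ at the top, so in every term some double row has $S=w$, $T=b$, and the term vanishes. If the type is $\mathsf d$, the color is $b$ at the bottom and $w$ at the top, so some double row has $S=b$, $T=w$, and the term vanishes. $\square$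

**Corollary I.** If $x[1-z_k]+y[1+z_k]=0$ for some $k$, then $Z_\varepsilon(z;x,y)=0$, for every $\varepsilon$.

*Proof.* Move column $k$ to the last position by adjacent transpositions. There $Z=0$ by Lemma H, applied to the new order of columns. By Lemma G the vanishing is transported back, one transposition at a time. $\square$

## 10. From distinct parameters to $(x+y)^m$

**Theorem 3.** For nonzero, pairwise distinct $z_j$ with $|z_j|<\frac14$, every coefficient of $Z_\varepsilon(z;x,y)$ is divisible in $\mathbb R[x,y]$ by $\prod_{j=1}^m\big(x[1-z_j]+y[1+z_j]\big)$. In particular, if $N=m$, then $Z_\varepsilon(z;x,y)=\prod_j\big(x[1-z_j]+y[1+z_j]\big)\,C_\varepsilon(z)$ with $C_\varepsilon(z)$ independent of $x,y$.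

*Proof.* Let $p(x,y)$ be a coefficient. By Corollary I it vanishes on each real line $x[1-z_j]+y[1+z_j]=0$. Divide $p$ by this linear form with respect to $x$, which is possible since $[1-z_j]\neq0$. The remainder is a polynomial in $y$ alone. Evaluating at the points of the line, where $y$ takes every real value, shows that the remainder is $0$. So each linear form divides $p$. On $(-1,1)$, $[1+z]$ is positive and strictly increasing and $[1-z]$ is positive and strictly decreasing, so $[1+z]/[1-z]$ is strictly increasing. Hence the $m$ linear forms are pairwise non-proportional, so they are pairwise non-associate irreducible elements of $\mathbb R[x,y]$, and their product divides $p$. If $N=m$, compare degrees: $p$ is homogeneous of degree $N=m$. $\square$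

**Proof of Theorem 2.** It remains to let all $z_j$ tend to $0$ and then to remove the restriction on $\tau$.

*The limit $z\to0$.* Put $z_j=jt$ with small $t>0$. For such $t$ the hypotheses of Theorem 3 hold. Let $p_t(x,y)$ be a coefficient of $Z_\varepsilon((t,2t,\dots,mt);x,y)$, and let $D_t=\prod_{j=1}^m\big(x[1-jt]+y[1+jt]\big)$. Divide $p_t$ by $D_t$ with remainder as polynomials in $x$ over $\mathbb R[y]$. The leading coefficient $\prod_j[1-jt]$ of $D_t$ is a nonzero real number, also at $t=0$, where it is $1$. So the coefficients of the quotient and of the remainder are continuous in $t$ for small $t\ge0$. For small $t>0$ the remainder is $0$ by Theorem 3, hence it is $0$ at $t=0$. Since $D_0=(x+y)^m$, every coefficient of $Z_\varepsilon(0;x,y)$ is divisible by $(x+y)^m$. (If $N<m$, this says that $Z_\varepsilon(0;x,y)=0$.)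

*Back to ice.* Apply this to $\varepsilon=\mathsf{udud}\cdots$. By Proposition F, the coefficients of $Z_\varepsilon(0;x,y)$ are the numbers $\Phi_{\pi_b,\pi_w}(\tau;x,y)$, up to the exchange $x\leftrightarrow y$ if $m$ is odd, and this exchange fixes $(x+y)^m$. The left terminals could be colored arbitrarily, so all left boundary conditions are covered. As $q>1$ was arbitrary, for every real $\tau=q+q^{-1}>2$ the polynomial $(x+y)^m$ divides $\Phi_{\pi_b,\pi_w}(\tau;x,y)$ in $\mathbb R[x,y]$.

*All $\tau$.* Now let $\tau$ be an indeterminate again. Divide $\Phi_{\pi_b,\pi_w}$ by $(x+y)^m$, which is monic in $x$, in $\mathbb Z[\tau][y][x]$. The coefficients of the remainder are polynomials in $\tau$. For each real $\tau>2$ the specialized remainder is the remainder of the specialized division, which is $0$. So these polynomials vanish for all $\tau>2$, hence they are $0$. Therefore $(x+y)^m$ divides $\Phi_{\pi_b,\pi_w}$ in $\mathbb Z[\tau][x,y]$. $\blacksquare$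

With the reduction in Section 3 this proves Theorem 1: Conjecture 1 is true.
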